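# Odd cycles and the gap $\chi-\chi_c$ under two Mycielskians

All graphs are finite and simple, and every graph considered has at least one edge.

## 1. Circular colorings and Mycielskians

**Definition (circular coloring).** For integers $k\ge 2d\ge 2$, a $(k,d)$-coloring of $G$ is a map $c:V(G)\to\{0,1,\dots,k-1\}$ with $d\le|c(x)-c(y)|\le k-d$ for every edge $xy$. The circular chromatic number is
$$\chi_c(G)=\inf\{k/d : G\text{ has a }(k,d)\text{-coloring}\}.$$

A $(k,1)$-coloring is an ordinary proper $k$-coloring. We use the following known fact: for every graph with at least one edge the infimum is attained, and $\chi(G)-1<\chi_c(G)\le\chi(G)$. So the **gap** $\chi(G)-\chi_c(G)$ lies in $[0,1)$.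

It is convenient to divide by $d$. Put $r=k/d$ and $f=c/d$. Then $f$ takes values in the circle $\mathbb R/r\mathbb Z$ of circumference $r$, and adjacent vertices are at circular distance at least $1$. The circular distance $|x-y|_r$ is the length of the shorter arc between $x$ and $y$.

**Example 1 (odd cycles).** Let $G=C_{2q+1}$ with vertices $v_i$, $i\in\mathbb Z_{2q+1}$. The map $c(v_i)=iq \bmod (2q+1)$ is well defined, and neighbors get colors differing by $q$ or $q+1$. So it is a $(2q+1,q)$-coloring, and $\chi_c(C_{2q+1})\le 2+\frac1q$. Equality holds. Take a coloring $f$ into $\mathbb R/r\mathbb Z$ as above and write $N=2q+1$. Going forward on the circle from $f(v_i)$ to $f(v_{i+1})$ takes a displacement in $[1,r-1]$. The $N$ displacements add up to $tr$ for some integer $t$, so $N\le tr\le N(r-1)$. If $r<2+\frac1q=\frac Nq$, then $t\ge N/r>q$, so $t\ge q+1$. But $t\le N-N/r<N-q=q+1$, a contradiction. So $\chi_c(C_{2q+1})=2+\frac1q$, and for $q\ge1$ the gap of $C_{2q+1}$ is $1-\frac1q$.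

**Definition (Mycielskian).** Let $G$ have vertices $v_1,\dots,v_n$. The Mycielskian $M(G)$ has vertices $v_1,\dots,v_n,u_1,\dots,u_n,w$. Its edges are $v_iv_j$ and $v_iu_j$ whenever $v_iv_j\in E(G)$, and $u_iw$ for all $i$. Put $M^1(G)=M(G)$ and $M^k(G)=M(M^{k-1}(G))$ for $k\ge2$. All these graphs again have an edge.

So $u_i$ is a copy of $v_i$ that sees the old neighbors of $v_i$, the copies are pairwise nonadjacent, and the root $w$ sees exactly the copies.

**Example 2.** For $K_2$ with vertices $v_1,v_2$, the edges of $M(K_2)$ are $v_1v_2,\ v_2u_1,\ u_1w,\ wu_2,\ u_2v_1$. So $M(K_2)=C_5$.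

We recall Mycielski's theorem: $\chi(M(G))=\chi(G)+1$. Also, a homomorphism $\phi:G\to H$ (an edge-preserving map) induces a homomorphism $M(G)\to M(H)$: apply $\phi$ to the $v$'s and to the $u$'s, and send root to root. So it induces $M^2(G)\to M^2(H)$. Composing with colorings, $G\to H$ implies $\chi_c(G)\le\chi_c(H)$.

**Example 3 ($M^2(C_N)$).** This is the graph we study. $M(C_N)$ has vertices $v_i,u_i,w$ with $i\in\mathbb Z_N$. The second step adds copies $v'_i,u'_i,w'$ and a new root $z$. An edge $xy$ of $M(C_N)$ produces the edges $xy,\ xy',\ x'y$, and $z$ is joined to all primed vertices. With $j=i\pm1$ the result is: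

* $v_i\sim v_j,\ u_j,\ v'_j,\ u'_j$;
* $u_i\sim v_j,\ v'_j,\ w,\ w'$;
* $u'_i\sim v_j,\ w,\ z$;
* $v'_i\sim v_j,\ u_j,\ z$;
* $w'\sim u_i,\ z$ (all $i$).

## 2. The gap of $G$ against the gap of $M^2(G)$

We can now ask: is it true that
$$\chi(G)-\chi_c(G)\ \le\ \chi(M^2(G))-\chi_c(M^2(G))\tag{1}$$
for every graph $G$ with at least one edge? In words: can taking the Mycielskian twice shrink the gap? The question comes from "Circular chromatic number: a survey". One known result points toward "yes", and we quote it:

> For every integer $d\ge1$: if $\chi(G)-\chi_c(G)\ge 1/d$, then $\chi(M^2(G))-\chi_c(M^2(G))\ge1/d$.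

**Simple cases.** If the gap of $G$ is $0$, then (1) is trivial. This covers bipartite graphs, where $\chi_c=\chi=2$ because $k\ge2d$. It also covers complete graphs: $n$ colors at pairwise circular distance at least $d$ need $k\ge nd$, so $\chi_c(K_n)=n$. If the gap of $G$ is exactly $1/d$, then (1) is the quoted result. This covers $C_5$, whose gap is $\frac12$ by Example 1. The first odd cycle left open is $C_7$: its gap is $\frac23$, and the quoted result (with $d=2$) only promises a gap of at least $\frac12$ for $M^2(C_7)$. For longer odd cycles the gap $1-\frac1q$ approaches $1$, and the quoted result still promises only $\frac12$. So long odd cycles are a natural place to look.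

**What has to be shown for $C_N$.** Let $N=2q+1$. Then $\chi(M^2(C_N))=5$, so $\chi_c(M^2(C_N))=4+\varepsilon$ with $\varepsilon>0$, and (1) fails for $C_N$ exactly when
$$\varepsilon>\frac1q=\frac{2}{N-1}.\tag{2}$$
We need a lower bound for $\varepsilon$ of the form $c/(N+\text{const})$, and the constant $c$ must exceed $2$. Keep this number $2$ in mind.

**Theorem 1.** For every odd $N\ge5$, $\ \chi_c(M^2(C_N))\ge 4+\dfrac{9}{4(N+54)}$.

**Corollary 2.** The answer to the question is no: for $q\ge221$ the odd cycle $G=C_{2q+1}$ satisfies $\chi(G)-\chi_c(G)>\chi(M^2(G))-\chi_c(M^2(G))$.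

*Proof of Corollary 2 from Theorem 1.* By Example 1, $\chi(G)-\chi_c(G)\ge1-\frac1q$. By Mycielski's theorem $\chi(M^2(G))=5$. By Theorem 1,
$$\chi_c(M^2(G))\ge4+\frac{9}{4(2q+55)}>4+\frac1q,$$
because $9q>8q+220$. Hence $\chi(M^2(G))-\chi_c(M^2(G))<1-\frac1q\le\chi(G)-\chi_c(G)$. $\square$

**Theorem 3.**

(a) If $\chi(G)=3$ and $G$ contains an odd cycle of length $N\ge5$, then $\chi_c(M^2(G))\ge4+\frac{9}{4(N+54)}$. So (1) fails for every 3-chromatic $G$ containing an odd cycle of length $N\ge5$ with $(N+54)(\chi_c(G)-2)<\frac94$. Moreover, for no constant $C<9/8$ does $\chi_c(M^2(G))\le\chi(M^2(G))-1+C(\chi_c(G)-\chi(G)+1)$ hold for all $G$.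

(b) For $s\ge1$, $\chi_c(M^2(C_{4s+1}))\le4+\frac1s$. Hence for odd $N\ge5$
$$4+\frac{9}{4(N+54)}\le\chi_c(M^2(C_N))\le4+\frac1{\lfloor(N-1)/4\rfloor},$$
so $\chi_c(M^2(C_N))-4=\Theta(1/N)$. Also, if $\chi(G)=3$ and $\chi(G)-\chi_c(G)\ge1-\frac1{2s}$, then $\chi(M^2(G))-\chi_c(M^2(G))\ge1-\frac1s$.

Sections 3–7 prove Theorem 1, and Section 8 proves Theorem 3.

## 3. Alternating bicliques from the box complex

A lower bound must use that $M^2(C_N)$ is not 4-colorable, in a form strong enough to be measured. The form we use: if the colors are linearly ordered, five vertices $x_1,\dots,x_5$ of increasing color can be found with $\{x_1,x_3,x_5\}$ completely joined to $\{x_2,x_4\}$.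

All chains are over $\mathbb F_2$: an $n$-chain is a finite sum of $n$-simplices, and $\partial$ of an $n$-simplex ($n\ge1$) is the sum of its facets. If $a$ is a vertex, $c$ a chain avoiding $a$, and all sets $\{a\}\cup\tau$ ($\tau$ in $c$) are simplices, let $a*c$ be the sum of these sets. Then
$$\partial(a*c)=c+a*\partial c\ \ (\dim c\ge1),\qquad \partial(a*c)=c+|c|\,a\ \ (\dim c=0),\tag{3}$$
where $|c|$ is the number of vertices in $c$.

**Definition (box complex).** $B_0(G)$ is the simplicial complex on $V\times\{+,-\}$ whose simplices are the sets $A^+\cup B^-$ such that every $a\in A$ is adjacent to every $b\in B$; here $A$ or $B$ may be empty. Let $\nu$ be the map that swaps the signs.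

**Definition ($t$-system).** A $t$-system of $G$ is a sequence of chains $h_0,\dots,h_{t-1}$ of $B_0(G)$ with $\dim h_i=i$, where $h_0$ has an odd number of vertices and $\partial h_i=h_{i-1}+\nu h_{i-1}$ for $1\le i\le t-1$.

**Example 4.** For $K_2$ on $\{1,2\}$, the complex $B_0(K_2)$ is the 4-cycle with edges $\{1^+,2^+\},\{2^+,1^-\},\{1^-,2^-\},\{2^-,1^+\}$. The set $\{1^+,1^-\}$ is not a simplex, since $1\not\sim1$. A 2-system is $h_0=1^+$, $h_1=\{1^+,2^+\}+\{2^+,1^-\}$, since $\partial h_1=1^++1^-$.

**Lemma 4.** If $G$ has a $t$-system and $f$ is a proper coloring of $G$ with linearly ordered colors, then there are vertices $x_1,\dots,x_t$ with $f(x_1)<\dots<f(x_t)$ such that $x_a\sim x_b$ whenever $a-b$ is odd.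

*Proof.* The plan is to count alternating simplices modulo 2 along the system.

Call a simplex $+$alternating (resp. $-$alternating) if its vertices have distinct colors and, ordered by color, their signs alternate starting with $+$ (resp. $-$). Let $\alpha^\pm(c)\in\mathbb F_2$ be the number mod 2 of $\pm$alternating simplices in the chain $c$.

**Claim.** $\alpha^+(\partial c)=\alpha^+(c)+\alpha^-(c)$ whenever $\dim c\ge1$.

By linearity it suffices to check $c=\tau$, a single simplex. We count its $+$alternating facets mod 2.

* *$\tau$ is alternating.* Deleting an interior vertex creates two consecutive equal signs. Deleting the last vertex keeps the starting sign, and deleting the first one flips it. So if $\tau$ is $+$alternating, its only $+$alternating facet comes from deleting the last vertex. If $\tau$ is $-$alternating, its only one comes from deleting the first vertex. The count is $1$ either way.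
* *$\tau$ has distinct colors but is not alternating.* Then there is at least one pair of consecutive equal signs. Deleting an end vertex destroys at most one such pair. Deleting the middle of three consecutive signs $a,b,c$ changes the number of equal pairs by $-1$ if at least one of $a=b$, $b=c$ holds, and by $+1$ otherwise. So the number drops by at most one, and an alternating facet can exist only if there is exactly one equal pair. Deleting a vertex outside that pair leaves the pair consecutive and equal. Deleting either member of the pair gives an alternating facet, and the two facets have the same sign sequence. So the count is $0$ or $2$.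
* *Two vertices of $\tau$ have equal color.* They have the same sign, since vertices of opposite sign in a simplex are adjacent in $G$ and so have different colors. A facet with distinct colors must omit one of these two vertices. Both omissions give the same colored sign pattern. So the count is even.

This proves the claim. Since $\alpha^+(\nu c)=\alpha^-(c)$, for $i\ge1$ we get
$$\alpha^+(h_i)+\alpha^-(h_i)=\alpha^+(\partial h_i)=\alpha^+(h_{i-1}+\nu h_{i-1})=\alpha^+(h_{i-1})+\alpha^-(h_{i-1}).$$
Going down to $i=0$, the value is $\alpha^+(h_0)+\alpha^-(h_0)$, the number of vertices of $h_0$ mod 2, which is $1$. So $h_{t-1}$ contains an alternating simplex. Its $t$ vertices, ordered by color, are $x_1,\dots,x_t$. If $a-b$ is odd, $x_a$ and $x_b$ have opposite signs and are adjacent. $\square$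

**Lemma 5.** $C_N$ ($N$ odd) has a 3-system. If $G$ has a $t$-system with $t\ge2$, then $M(G)$ has a $(t+1)$-system. Hence $M^2(C_N)$ has a 5-system.

*Proof.* **The cycle.** Put $s_i=(-1)^i$ for $0\le i\le N$, with $v_N=v_0$, and let
$$h_0=v_0^+,\qquad h_1=\sum_{i=0}^{N-1}\{v_i^{s_i},v_{i+1}^{s_{i+1}}\}.$$
This is a path from $v_0^+$ to $v_0^-$ (as $N$ is odd), so $\partial h_1=h_0+\nu h_0$. The chain $h_1+\nu h_1$ is the sum of all $2N$ edges $\{v_j^+,v_{j\pm1}^-\}$. The triangles $\{v_{i-1}^+,v_{i+1}^+,v_i^-\}$ are simplices of $B_0(C_N)$, and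
$$\partial\sum_i\{v_{i-1}^+,v_{i+1}^+,v_i^-\}=(h_1+\nu h_1)+\sum_i\{v_{i-1}^+,v_{i+1}^+\}.$$
The last sum is a 1-cycle in the full simplex on $V^+$, which belongs to $B_0(C_N)$. A full simplex has no homology in dimension 1, so this cycle is $\partial E$ for some 2-chain $E$. Put $h_2=\sum_i\{v_{i-1}^+,v_{i+1}^+,v_i^-\}+E$; then $\partial h_2=h_1+\nu h_1$.

**The Mycielskian: what must be filled.** Let $h_0,\dots,h_{t-1}$ be a $t$-system of $G$, let $\iota:B_0(G)\to B_0(M(G))$ be the inclusion, and put $\zeta=h_{t-1}+\nu h_{t-1}$. It is a cycle: $\partial\zeta=(h_{t-2}+\nu h_{t-2})+\nu(h_{t-2}+\nu h_{t-2})=0$. Its dimension is $t-1\ge1$. If we find $h'_t$ in $B_0(M(G))$ with $\partial h'_t=\iota_\#\zeta$, then $\iota_\#h_0,\dots,\iota_\#h_{t-1},h'_t$ is a $(t+1)$-system. So we must show that $\iota_\#\zeta$ is a boundary. We first push the negative vertices from the $v$'s to the $u$'s, and then cone off from $w^+$.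

**Pushing to the copies.** Let $\mu(v_i^+)=v_i^+$ and $\mu(v_i^-)=u_i^-$. For a simplex $\sigma=A^+\cup B^-$ of $B_0(G)$ the set
$$\hat\sigma=v_A^+\cup(v_B\cup u_B)^-\tag{4}$$
is a simplex of $B_0(M(G))$, because $v_i\sim v_j$ gives $v_i\sim u_j$. It contains both $\iota(\sigma)$ and $\mu(\sigma)$. So $\mu$ is a simplicial map, injective on vertices. We claim that $\iota_\#\zeta+\mu_\#\zeta$ is a boundary. (This is the textbook fact that contiguous simplicial maps are chain homotopic; here is a direct argument.)

Starting from $\iota_\#\zeta$, replace $a=v_j^-$ by $b=u_j^-$ in all simplices containing it, for one index $j$ after another. At every stage each simplex lies in $\hat\sigma$ for the simplex $\sigma$ it came from. Suppose the current chain is a cycle $\xi=a*L+R$, with $L$ and $R$ avoiding $a$ (and $b$). The next chain is $b*L+R$. In $\partial\xi=0$ look at the simplices containing $a$. By (3), $\partial L=0$ if $\dim L\ge1$, and $|L|$ is even if $\dim L=0$. If $\{a\}\cup\lambda$ occurs in $\xi$, it came from some $\sigma=A^+\cup B^-$ with $v_j\in B$.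 So $\{a,b\}\cup\lambda\subset\hat\sigma$ is a simplex, and the chain $a*(b*L)$ exists. By (3),
$$\partial\bigl(a*(b*L)\bigr)=b*L+a*\partial(b*L)=b*L+a*L,$$
since $\partial(b*L)=L$ in both cases. So the old and the new chain differ by a boundary, and the new one is again a cycle. After all indices are treated we have reached $\mu_\#\zeta$, which proves the claim.

**Coning off.** The set $\{w^+\}\cup\mu(\sigma)=(\{w\}\cup v_A)^+\cup u_B^-$ is a simplex, since $w$ is adjacent to all $u$'s. As $\mu_\#\zeta$ is a cycle of dimension at least $1$, (3) gives $\partial(w^+*\mu_\#\zeta)=\mu_\#\zeta$. So $\mu_\#\zeta$ is a boundary, and hence so is $\iota_\#\zeta$. $\square$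

## 4. Cutting the color circle of $M^2(C_N)$

Let $N\ge5$ be odd and $r=\chi_c(M^2(C_N))=4+\varepsilon$, where $\varepsilon>0$ because $\chi(M^2(C_N))=5$. The infimum is attained, so there is $f:V\to\mathbb R/r\mathbb Z$ with $|f(x)-f(y)|_r\ge1$ on all edges. We shall prove
$$N\ge\frac{9}{4\varepsilon}-54,\tag{5}$$
which is Theorem 1 rearranged. If $24\varepsilon\ge1$, the right side is at most $0$. So from now on **assume $24\varepsilon<1$**.

Represent colors in $[0,r)$ and rotate so that $f(z)=0$. Write $W=f(w)$, $W'=f(w')$, $a_i=f(v_i)$. Replacing $f$ by $-f$ if necessary, assume $W\in[0,r/2]=[0,2+\varepsilon/2]$. Since $w'\sim z$, $W'\in[1,3+\varepsilon]$. We use constantly: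

> (D) If $x\sim y$ have representatives with $0<f(y)-f(x)<r$, then $1\le f(y)-f(x)\le r-1$.

The picture: the circle is only slightly longer than $4$. If we cut it at a point $p$, the five vertices of Lemma 4 must have colors close to $p,p+1,p+2,p+3,p+4$. We let $p$ run over the circle and watch which bicliques serve which $p$.

**Step 1: cut points away from $W$ and $W'$.** The purpose is to keep the three special vertices $z,w,w'$ out of the bicliques. Let $\mathcal A$ be the set of $\alpha\in(4\varepsilon,1-4\varepsilon)$ such that $W$ and $W'$ are at circular distance at least $4\varepsilon$ from each of $\alpha,\alpha+1,\alpha+2,\alpha+3$.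

How much is excluded? For $\alpha\in(4\varepsilon,1-4\varepsilon)$ we have $\alpha+j\in(j+4\varepsilon,j+1-4\varepsilon)$. Note $W,W'<4$. If $j\ne\lfloor W\rfloor$, the direct distance from $W$ to $\alpha+j$ exceeds $4\varepsilon$. The wrapped distances are always large enough: $(r-W)+(\alpha+j)>4\varepsilon$ and $r-(\alpha+j)+W>r-4+4\varepsilon=5\varepsilon$. So $W$ excludes only the $\alpha$ with $|\alpha-(W-\lfloor W\rfloor)|<4\varepsilon$, and similarly for $W'$. Hence $\mathcal A$ arises from $(4\varepsilon,1-4\varepsilon)$ by deleting at most two open intervals of length $8\varepsilon$. So it is a union of at most three intervals, its components, and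
$$|\mathcal A|\ge1-24\varepsilon.\tag{6}$$
Distinct components are at distance at least $8\varepsilon$. Indeed, let $x<y$ lie in different components. Some deleted interval contains a point between them. It contains neither $x$ nor $y$, so it lies in $(x,y)$ and $y-x\ge8\varepsilon$.

Fix a component $J$. As $\alpha$ runs over $J$, neither $W$ nor $W'$ meets a point $\alpha+j$, so the following indices are constant on $J$:

* $k\in\{0,1,2\}$ if $W\in(\alpha+k,\alpha+k+1)$, and $k=3$ if $W$ lies on the arc from $\alpha+3$ forward to $\alpha+r$. Since $W\le2+\varepsilon/2<\alpha+2$, in fact $k\in\{0,1,3\}$.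
* $k'$, defined likewise from $W'$. Since $\alpha<1\le W'\le3+\varepsilon<\alpha+3$, we have $k'\in\{0,1,2\}$.

**Step 2: positions, and where each type can be.** For $\alpha\in J$ and $j\in\{0,1,2,3\}$ (always read mod 4) let
$$U_j(\alpha)=[\alpha+j-2\varepsilon,\ \alpha+j+2\varepsilon)\subset(j+2\varepsilon,\ j+1-2\varepsilon).$$
A vertex with color in $U_j(\alpha)$ is *at position $j$*, or just "at $j$". Then $j=\lfloor f\rfloor$, so the position, if there is one, does not depend on $\alpha$. For instance, with $\varepsilon=\frac1{100}$ and $\alpha=\frac12$, a vertex is at $2$ if its color is in $[2.48,2.52)$. The vertices $z,w,w'$ are at no position: $0\notin U_j(\alpha)$, and $W,W'$ are at distance at least $4\varepsilon$ from $\alpha+j$. Moreover: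

* **(R1)** $v'_i,u'_i$ can only be at $1,2$.
* **(R2)** $u_i,u'_i$ are not at $k$ or $k+1$.
* **(R3)** $u_i$ is not at $k'$ or $k'+1$.

For (R1): $v'_i,u'_i\sim z$, so their colors lie in $[1,3+\varepsilon]$, while $U_0(\alpha)$ lies below $1$ and $U_3(\alpha)$ above $3+2\varepsilon$. For (R2): $u_i,u'_i\sim w$. If $k\le2$, then $W\in[\alpha+k+4\varepsilon,\alpha+k+1-4\varepsilon]$. So $W$ is at distance at most $1-4\varepsilon$ from $\alpha+k$ and from $\alpha+k+1$, hence at distance at most $1-2\varepsilon<1$ from every point of $U_k(\alpha)\cup U_{k+1}(\alpha)$. If $k=3$, the arc from $\alpha+3$ forward to $\alpha+r$ has length $1+\varepsilon$, and $W$ is at distance at least $4\varepsilon$ from both ends. So $W$ is at distance at most $1-3\varepsilon$ from both ends, and at distance at most $1-\varepsilon<1$ from every point of $U_3(\alpha)\cup U_0(\alpha)$. For (R3) repeat the first argument with $w'\sim u_i$ and $k'\le2$.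

**Step 3: a biclique at every cut point.** Let $\alpha\in J$, $m\in\{0,1,2,3\}$, $p=\alpha+m$. Take the representatives of all colors in $[p,p+r)$; they form a proper coloring by real numbers. Lemmas 4 and 5 give $x_1,\dots,x_5$ with representatives $\varphi_1<\dots<\varphi_5$ such that $A=\{x_1,x_3,x_5\}$ is completely joined to $B=\{x_2,x_4\}$. By (D) consecutive $\varphi$'s differ by at least $1$. With $\varphi_1\ge p$ and $\varphi_5<p+4+\varepsilon$ this gives
$$\varphi_l\in[p+l-1,\ p+l-1+\varepsilon)\qquad(1\le l\le5).$$
If $m+l-1\ge4$, subtract $r=4+\varepsilon$; the color is then in $[\alpha+m+l-5-\varepsilon,\ \alpha+m+l-5)$. In all cases $x_l$ is at position $m+l-1$ mod 4: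

| $m$ | $x_1,x_5\in A$ | $x_3\in A$ | $B=\{x_2,x_4\}$ |
|---|---|---|---|
| $0$ | $0$ | $2$ | $1,3$ |
| $1$ | $1$ | $3$ | $2,0$ |
| $2$ | $2$ | $0$ | $3,1$ |
| $3$ | $3$ | $1$ | $0,2$ |

In particular $z,w,w'$ do not occur.

**Step 4: the room left by $B$.** This step measures how many cut points one pair $B$ can serve. Let
$$\Gamma_1=[\varphi_2+1,\varphi_4-1]\ni\varphi_3,\qquad \Gamma_2=[\varphi_4+1,\varphi_2+r-1]\ni\varphi_5,\ \varphi_1+r;$$
the memberships follow from (D), as $x_1,x_3,x_5$ are adjacent to $x_2,x_4$. A point, represented in $[\varphi_2,\varphi_2+r)$, is at distance at least $1$ from both $\varphi_2$ and $\varphi_4$ exactly when it lies in $\Gamma_1\cup\Gamma_2$. So $\Gamma_1\cup\Gamma_2$ (mod $r$) is exactly the set of points at distance at least $1$ from both colors of $B$, and its total length is $(\varphi_4-\varphi_2-2)+(\varphi_2+r-\varphi_4-2)=r-4=\varepsilon$. Since $\varphi_5<p+r\le\varphi_1+r$,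
$$p\in\Gamma_2\ (\mathrm{mod}\ r),\ \text{ and there } p \text{ lies between the colors of } x_5\text{ and }x_1.\tag{7}$$
From the bounds on $\varphi_2,\varphi_4$ we get $\Gamma_1\subset[p+2,p+2+\varepsilon)$ and $\Gamma_2\subset[p+4,p+4+2\varepsilon)$. Reducing mod $r$:
$$\text{every vertex adjacent to both elements of }B\text{ is at }m\text{ (color in }\Gamma_2)\text{ or at }m+2\text{ (color in }\Gamma_1).\tag{8}$$

**Step 5: three types of bicliques.** Among the four types, $v$ is adjacent to $v,u,v',u'$; $u$ to $v,v'$; $v'$ to $v,u$; $u'$ to $v$; and the indices must be adjacent on $C_N$. Since $N\ge5$ is odd, two distinct indices have at most one common neighbor.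

If the elements of $B$ have distinct indices, then $A$ lies over the single common neighbor $i$ and consists of three different types. Only type $v$ is adjacent to three types, so $B=\{v_{i-1},v_{i+1}\}$. If both elements of $B$ have index $i$, then $A$ has three vertices over the two indices $i\pm1$, so at least two types occur in $A$, and both are adjacent to both types of $B$. The common neighbor types are $\{v,v'\}$ for $\{v,u\}$, $\{v,u\}$ for $\{v,v'\}$, and only $\{v\}$ for $\{v,u'\},\{u,v'\},\{u,u'\},\{v',u'\}$. So we have one of these types $\tau$, with *center* $i$: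

* $\tau=u$: $B=\{v_i,u_i\}$, $A\subset\{v_{i\pm1},v'_{i\pm1}\}$;
* $\tau=v'$: $B=\{v_i,v'_i\}$, $A\subset\{v_{i\pm1},u_{i\pm1}\}$, and $A$ contains some $u$ (there are only two $v$'s);
* $\tau=\mathrm{II}$: $B=\{v_{i-1},v_{i+1}\}$, $A\subset\{v_i,u_i,v'_i,u'_i\}$, with three different types in $A$.

Two consequences are used all the time. Types $u$ and $v'$ both contain a vertex of type $u$. And if $x_1,x_5$ are both of type $v$, the type is not II, so $\{x_1,x_5\}=\{v_{i-1},v_{i+1}\}$.

**Step 6: centers and jumps.** The center vertex $v_i$ has a position $j$: for $\tau=u,v'$ because $v_i\in B$, for II by (8). Both $v_{i\pm1}$ are then at positions in $\{j-1,j+1\}$. For $\tau=u,v'$ they are adjacent to both elements of $B$, hence at $m$ or $m+2$ by (8), and $j\in\{m+1,m+3\}$. For II they are at $m+1,m+3$, and $j\in\{m,m+2\}$. Call a center $i$ a *jump* center if $\lfloor a_{i-1}\rfloor\ne\lfloor a_{i+1}\rfloor$, and *non-jump* otherwise. This depends only on $i$. Type II forces a jump. "Center at $j$" means that $v_i$ is at $j$.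

$$\text{If the center }i\text{ of a biclique for }(\alpha,m)\text{ is a jump center, then }u'_i\text{ is at some position.}\tag{9}$$

For type II, $u'_i$ is adjacent to both elements of $B$, so (8) applies. Otherwise, by (8), one of $a_{i\pm1}$ is (mod $r$) some $y_1\in\Gamma_1$ and the other some $y_2\in\Gamma_2$. Since $u'_i\sim v_{i\pm1}$, its color lies mod $r$ in
$$[y_1+1,y_2-1]\cup[y_2+1,y_1+r-1]\subset[p+3,p+3+2\varepsilon)\cup[p+5,p+5+2\varepsilon).$$
Each reduction by $r$ lowers the integer part of the shift by $4$ and moves the window by $-\varepsilon$. At most one reduction is needed for the first window, and one or two for the second (two only if $m=3$). So the color lies in $U_{m+3}(\alpha)\cup U_{m+1}(\alpha)$.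

**Step 7: capacity.** Let $S_{\tau,m}(i)\subset J$ be the set of $\alpha\in J$ for which such a biclique exists for $p=\alpha+m$ with type $\tau$ and center $i$. For a fixed 5-tuple of vertices the admissible $p$ form an arc, so this is a finite union of intervals. We say that $i$ *covers* these $\alpha$ for $m$ with type $\tau$. By (7), all these $p$ lie in the set of points at distance at least $1$ from both elements of $B$. That set depends only on $(i,\tau)$ and has length $\varepsilon$. As $0<\alpha<1$, the number $p=\alpha+m$ determines $(\alpha,m)$. Therefore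
$$\sum_m|S_{\tau,m}(i)|\le\varepsilon\ \text{ for each }i,\tau;\qquad\bigcup_{i,\tau}S_{\tau,m}(i)=J\ \text{ for each }m.\tag{10}$$

**Step 8: what remains.** Let $N_J$ be the number of indices $i$ with $\lfloor a_i\rfloor\le3$ and $a_i-\lfloor a_i\rfloor$ at distance at most $2\varepsilon$ from $J$. Every center for $\alpha\in J$, and both its neighbors, have positions, so they are counted in $N_J$. Components are at least $8\varepsilon$ apart, so no index is counted for two of them, and $\sum_JN_J\le N$. Suppose we can show
$$N_J\ge\frac94\cdot\frac{|J|}{\varepsilon}\quad\text{for every component }J.\tag{11}$$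
Then by (6), $N\ge\frac9{4\varepsilon}|\mathcal A|\ge\frac{9}{4\varepsilon}(1-24\varepsilon)=\frac9{4\varepsilon}-54$, which is (5).

## 5. Capacity alone gives $\frac43$

The first thing to try is to add up (10) over all $m$ and to allow each center all three types: $4|J|\le3\varepsilon N_J$. This gives $N_J\ge\frac43|J|/\varepsilon$, hence $\varepsilon\ge\frac{4}{3(N+32)}$ as in Step 8. It is a true bound of order $1/N$, but by (2) we need a coefficient above $2$. The count is wasteful because it lets one center work at full capacity in all three types and never uses (R1)–(R3).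

So we use the restrictions. The values of $k$ and $k'$ tell us where $u$'s can be, and this limits the types available to a center at a given position. For all but one pair $(k,k')$ this alone gives at least $3$. In the remaining case, $k=k'=0$, it gives exactly $2$, which by (2) just fails: $N\ge\frac2\varepsilon-48$ only yields $\varepsilon\ge\frac2{N+48}$. There one more idea is needed, in Section 7.

## 6. The configurations where restricted types suffice

In each case keep the table of Step 3 in view.

**Step 9: $k=1$.** By (R2), $u$ is only at $0,3$. By (R1) and (R2), $u'$ is at no position. By (9) there are no jump centers, hence no type II.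

* For $m\in\{0,2\}$, $B$ is at $\{1,3\}$. Type $u$ forces $u_i$ at $3$ and $v_i$ at $1$. Type $v'$ forces $v'_i$ at $1$ (by (R1)) and $v_i$ at $3$.
* For $m\in\{1,3\}$, $B$ is at $\{0,2\}$. Type $u$ forces $u_i$ at $0$ and $v_i$ at $2$. Type $v'$ forces $v'_i$ at $2$ and $v_i$ at $0$.

So centers at $1,2$ are used only with type $u$, and centers at $0,3$ only with type $v'$. By (10) each center covers total length at most $\varepsilon$ over all $m$. Hence $4|J|\le\varepsilon N_J$, which is more than (11).

**Step 10: $k=3$.** By (R2) no $u,u'$ is at $3$ or $0$, and by (R1) no $v'$ is. So positions $0$ and $3$ contain only $v$'s. In particular, for $m=0$ and for $m=3$ both $x_1,x_5$ are $v$'s, so the type is not II and $\{x_1,x_5\}=\{v_{i\pm1}\}$.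

*Subcase $k'=1$.* By (R2) and (R3) no $u$ has a position. But for $m=0$ the type is $u$ or $v'$, and both need a vertex $u$. This contradicts (10), so the subcase does not occur.

*Subcase $k'=0$.* Now $u$ is only at $2$.

* $m=0$ ($A$ at $0,0,2$; $B$ at $1,3$): type $u$ needs $u_i$ at $1$ or $3$, impossible. So the type is $v'$. Position $3$ has only $v$'s, so $v'_i$ is at $1$ and $v_i$ at $3$, with $v_{i\pm1}$ at $0$: a non-jump center at $3$.
* $m=3$ ($A$ at $3,3,1$; $B$ at $0,2$): type $v'$ needs $x_3$, at $1$, to be a $u$, impossible. So the type is $u$, with $u_i$ at $2$, $v_i$ at $0$, $v_{i\pm1}$ at $3$: a non-jump center at $0$.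
* $m=1$ ($A$ at $1,1,3$; $B$ at $2,0$): type $v'$ needs a $u\in A$ at $1$ or $3$, impossible. Type $u$: $v_i$ is at $0$. Type II: $x_3$, at $3$, must be $v_i$; a jump center at $3$.
* $m=2$ ($A$ at $2,2,0$; $B$ at $3,1$): type $u$ needs $u_i$ at $1$ or $3$, impossible. Type $v'$: the element of $B$ at $3$ is $v_i$. Type II: $x_3$, at $0$, must be $v_i$; a jump center at $0$.

So all centers are at $0$ or $3$. Let $n_0,n_3$ be the numbers of non-jump centers at $0$ and at $3$, and $n_*$ the number of jump centers. Non-jump centers at $0$ use only type $u$, and those at $3$ only type $v'$, so each covers at most $\varepsilon$ in total. A jump center uses, besides II, only type $u$ (at $0$) or only type $v'$ (at $3$), so it covers at most $2\varepsilon$. Summing over the four values of $m$,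
$$4|J|\le\varepsilon(n_0+n_3+2n_*).\tag{12}$$
From $m=3$ alone $|J|\le\varepsilon n_0$, and from $m=0$ alone $|J|\le\varepsilon n_3$. Hence
$$2\varepsilon N_J\ge2\varepsilon(n_0+n_3+n_*)=\varepsilon(n_0+n_3+2n_*)+\varepsilon(n_0+n_3)\ge4|J|+2|J|,$$
so $N_J\ge3|J|/\varepsilon$.

*Subcase $k'=2$.* Now $u$ is only at $1$. This is the mirror image of the previous subcase under $j\mapsto3-j$, $m\mapsto3-m$.

* $m=3$: type $u$ needs $u_i$ at $0$ or $2$, impossible. So the type is $v'$, with $v'_i$ at $2$, $v_i$ at $0$, $v_{i\pm1}$ at $3$: a non-jump center at $0$.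
* $m=0$: type $v'$ needs $x_3$, at $2$, to be a $u$, impossible. So the type is $u$, with $u_i$ at $1$, $v_i$ at $3$, $v_{i\pm1}$ at $0$: a non-jump center at $3$.
* $m=2$: type $v'$ needs a $u\in A$ at $2$ or $0$, impossible. Type $u$: $u_i$ is at $1$, $v_i$ at $3$. Type II: $x_3$, at $0$, is $v_i$; a jump center at $0$.
* $m=1$: type $u$ needs $u_i$ at $2$ or $0$, impossible. Type $v'$: the element of $B$ at $0$ is $v_i$. Type II: $x_3$, at $3$, is $v_i$; a jump center at $3$.

Centers at $0$ use only $v'$ and possibly II, and centers at $3$ only $u$ and possibly II. Non-jump centers do not use II. So (12) holds again, and $m=3$, $m=0$ give $|J|\le\varepsilon n_0$, $|J|\le\varepsilon n_3$. As before, $N_J\ge3|J|/\varepsilon$.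

**Step 11: $k=0$, preliminaries, and $k'\ne0$.** By (R1) and (R2), $u$ is only at $2,3$; $u'$ only at $2$; $v'$ only at $1,2$. So position $0$ contains only $v$'s, position $1$ only $v$'s and $v'$'s, and position $3$ only $v$'s and $u$'s. For $m=0$ the vertices $x_1,x_5$ are $v$'s at $0$, so the type is not II and $\{x_1,x_5\}=\{v_{i\pm1}\}$.

*Subcase $k'=2$.* By (R3) no $u$ has a position, but for $m=0$ the type is $u$ or $v'$ and needs one. So this subcase does not occur.

*Subcase $k'=1$.* Now $u$ is only at $3$.

* $m=0$ ($A$ at $0,0,2$; $B$ at $1,3$): type $v'$ needs $x_3$, at $2$, to be a $u$, impossible. So the type is $u$, with $u_i$ at $3$, $v_i$ at $1$, $v_{i\pm1}$ at $0$: a non-jump center at $1$.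
* $m=1$ ($A$ at $1,1,3$; $B$ at $2,0$): type $u$ needs $u_i$ at $0$ or $2$, impossible. Type $v'$: $v_i$ is at $0$, and since no $u$ is at $1$, $\{x_1,x_5\}=\{v_{i\pm1}\}$; a non-jump center at $0$. Type II: $x_1,x_5$ at $1$ are of different types among $v,v'$, so they are $v_i,v'_i$; a jump center at $1$.
* $m=3$ ($A$ at $3,3,1$; $B$ at $0,2$): type $u$ is impossible as before. Type $v'$: $v_i$ is at $0$. Type II: $x_1,x_5$ at $3$ are $v_i,u_i$; a jump center at $3$.

For $m=1,3$ together, a center at $0$ works only with type $v'$ and a jump center at $1$ or $3$ only with type II. So each covers at most $\varepsilon$, and there are at least $2|J|/\varepsilon$ such centers. By $m=0$ there are at least $|J|/\varepsilon$ non-jump centers at $1$, and these are different indices. Hence $N_J\ge3|J|/\varepsilon$.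

## 7. The tight configuration $k=k'=0$: charging slack to neighbors

**Step 12: the possible bicliques.** Here $u$ is only at $2,3$, and the preliminaries of Step 11 hold.

* $m=0$ ($A$ at $0,0,2$; $B$ at $1,3$), with $v_{i\pm1}$ at $0$. Type $u$: $u_i$ is at $3$, $v_i$ at $1$. Type $v'$: $v'_i$ is at $1$, $v_i$ at $3$. So the center is non-jump, at $1$ (type $u$) or at $3$ (type $v'$).
* $m=1$ ($A$ at $1,1,3$; $B$ at $2,0$). Type $u$: $v_i$ is at $0$, $u_i$ at $2$, and $x_3$, at $3$, is one of $v_{i\pm1}$ (no $v'$ is at $3$). Type $v'$: $v_i$ is at $0$, $v'_i$ at $2$, and both $v_{i\pm1}$ are at $1$ (no $u$ is at $1$). Type II: $\{x_1,x_5\}=\{v_i,v'_i\}$; a jump center at $1$.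
* $m=3$ ($A$ at $3,3,1$; $B$ at $0,2$). Type $u$: $v_i$ is at $0$, $u_i$ at $2$, and both $v_{i\pm1}$ are at $3$ (no $v'$ is at $3$). Type $v'$: $v_i$ is at $0$, $v'_i$ at $2$, and $x_3$, at $1$, is one of $v_{i\pm1}$ (no $u$ is at $1$). Type II: $\{x_1,x_5\}=\{v_i,u_i\}$ at $3$; a jump center at $3$.

We shall not need $m=2$. Define

* $\mathcal Y$: the non-jump centers at $1$ or $3$;
* $\mathcal S$: the jump centers at $1$ or $3$;
* $\mathcal Z$: the jump centers at $0$;
* $\mathcal X$: all other indices $h$ with $\lfloor a_h\rfloor=0$ counted in $N_J$.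

These sets are disjoint, so $N_J\ge|\mathcal Y|+|\mathcal S|+|\mathcal X|+|\mathcal Z|$.

**Step 13: where restricted types stop.** This step shows what the method of Section 6 gives here. The cuts with $m=0$ are covered by $\mathcal Y$, one type per center, so $|\mathcal Y|\ge|J|/\varepsilon$. Now look at $m=1$ and $m=3$ together.

* Elements of $\mathcal Y$ cover nothing: the centers that occur are at $0$ or are jump centers.
* An element of $\mathcal S$ uses only type II and covers at most $\varepsilon$.
* A non-jump center at $0$ has both neighbors at $3$ or both at $1$ (Step 6). In the first case type $v'$ is excluded for both $m=1$ and $m=3$, in the second type $u$ is. So each element of $\mathcal X$ covers at most $\varepsilon$ in total (and $0$ if it is not a center).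
* A center $i\in\mathcal Z$ has one neighbor at $1$ and one at $3$. So it can serve $m=1$ only by type $u$ and $m=3$ only by type $v'$. These are two types, and the bound is $2\varepsilon$.

So $2|J|\le\varepsilon|\mathcal X|+\varepsilon|\mathcal S|+2\varepsilon|\mathcal Z|$, giving $|\mathcal X|+|\mathcal S|+|\mathcal Z|\ge|J|/\varepsilon$ and $N_J\ge2|J|/\varepsilon$. That is the coefficient $2$ announced in Section 5, which is not enough. The loss could be total only if almost all the work is done by elements of $\mathcal Z$ covering the full $2\varepsilon$. The way out: a center $i\in\mathcal Z$ covers $2\varepsilon$ only if its neighbors' colors are tight against $a_i$, and a center $l\in\mathcal Y$ that covers a positive length for $m=0$ forces *slack* between its own color and the color of one of its neighbors.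

**Step 14: slack reduces the coverage of $\mathcal Z$.** For $i\in\mathcal Z$ let $i^+,i^-\in\{i\pm1\}$ be its neighbors at $1$ and at $3$, respectively, and put
$$\lambda_i=a_i+r-1-a_{i^-}\ge0,\qquad\mu_i=a_{i^+}-a_i-1\ge0;$$
both are nonnegative by (D). We show
$$|S_{u,1}(i)|+|S_{v',3}(i)|\le2\varepsilon-\min(\lambda_i,\varepsilon)-\min(\mu_i,\varepsilon).\tag{13}$$

Let $\alpha\in S_{u,1}(i)$, so $p=\alpha+1$, with $x_2=u_i$ at $2$ and $x_4=v_i$ at $0$. Representatives in $[p,p+r)$ are $\varphi_2=f(u_i)$ and $\varphi_4=a_i+r$, so $p+r\in\Gamma_2$ reads $p\in[a_i+1,f(u_i)-1]$. Since $u_i$ is at $2$, $v_{i^-}$ is at $3$ and they are adjacent, (D) gives $f(u_i)\le a_{i^-}-1$. So if $S_{u,1}(i)\ne\emptyset$, then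
$$|S_{u,1}(i)|\le a_{i^-}-a_i-3=\varepsilon-\lambda_i,$$
and in particular $\lambda_i\le\varepsilon$.

Let $\alpha\in S_{v',3}(i)$, so $p=\alpha+3$, with $x_2=v_i$ at $0$ and $x_4=v'_i$ at $2$. Now $\varphi_2=a_i+r$ and $\varphi_4=f(v'_i)+r$, so $p+r\in\Gamma_2$ reads $p\in[f(v'_i)+1,a_i+r-1]$. Since $v'_i$ is at $2$, $v_{i^+}$ is at $1$ and they are adjacent, $f(v'_i)\ge a_{i^+}+1$. So if $S_{v',3}(i)\ne\emptyset$, then
$$|S_{v',3}(i)|\le a_i+r-3-a_{i^+}=\varepsilon-\mu_i .$$
If one of the two sets is empty, its length $0$ is at most $\varepsilon-\min(\lambda_i,\varepsilon)$, respectively $\varepsilon-\min(\mu_i,\varepsilon)$. This proves (13).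

**Step 15: work for $m=0$ creates slack.** For $l\in\mathcal Y$ let $\omega_l$ be the length of the set of $\alpha\in J$ covered by $l$ for $m=0$. By (10) and Step 12, $\sum_{l\in\mathcal Y}\omega_l\ge|J|$. Only one type occurs for a given $l$, so $\omega_l\le\varepsilon$. Suppose $\omega_l>0$. Then $\{x_1,x_5\}=\{v_{l-1},v_{l+1}\}$, both at $0$. By (7) each covered $\alpha=p$ satisfies $\varphi_5-r<\alpha\le\varphi_1$, where $\varphi_5-r$ and $\varphi_1$ are the numbers $a_{l\pm1}$ in some order. So the covered $\alpha$ lie between $a_{l-1}$ and $a_{l+1}$, and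
$$\omega_l\le\sigma_l:=|a_{l+1}-a_{l-1}|.$$
Let such an $l$ charge the amount $\omega_l$ to a neighbor $h=h(l)\in\{l\pm1\}$:

* *$l$ at $3$*: $h$ is the neighbor with the larger $a_h$. By (D) for the other neighbor, $a_l+1\le\min(a_{l-1},a_{l+1})+r=a_h-\sigma_l+r$. So $a_h+r-1-a_l\ge\sigma_l\ge\omega_l$.
* *$l$ at $1$*: $h$ is the neighbor with the smaller $a_h$. By (D) for the other neighbor, $a_l\ge\max(a_{l-1},a_{l+1})+1=a_h+\sigma_l+1$. So $a_l-a_h-1\ge\sigma_l\ge\omega_l$.

In both cases $v_h$ is at $0$ and is a neighbor of a center, so $h$ is counted in $N_J$ and $h\in\mathcal X\cup\mathcal Z$.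

If $h\in\mathcal Z$, its two neighbors are $h^-$ at $3$ and $h^+$ at $1$. So $l=h^-$ and $\lambda_h\ge\omega_l$ in the first case, and $l=h^+$ and $\mu_h\ge\omega_l$ in the second. Since also $\omega_l\le\varepsilon$, the total charge received by $h\in\mathcal Z$ is at most $\min(\lambda_h,\varepsilon)+\min(\mu_h,\varepsilon)$, which is exactly the loss in (13). An $h\in\mathcal X$ receives at most two charges, hence at most $2\varepsilon$.

**Step 16: adding up.** Let $C\ge0$ be the total charge received by $\mathcal Z$. The total charge is at least $|J|$, so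
$$C\ge|J|-2\varepsilon|\mathcal X|.\tag{14}$$
Redoing the count of Step 13 with (13) in place of $2\varepsilon$,
$$2|J|\le\varepsilon|\mathcal X|+\varepsilon|\mathcal S|+2\varepsilon|\mathcal Z|-C.\tag{15}$$
Since $C\ge0$, (14) also gives $C\ge\frac12(|J|-2\varepsilon|\mathcal X|)$. The factor $\frac12$ is chosen so that $\mathcal X$ ends up with the same coefficient as $\mathcal Z$. Inserting this in (15),
$$\tfrac52|J|\le2\varepsilon|\mathcal X|+\varepsilon|\mathcal S|+2\varepsilon|\mathcal Z|\le2\varepsilon\bigl(|\mathcal X|+|\mathcal S|+|\mathcal Z|\bigr),$$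
so $|\mathcal X|+|\mathcal S|+|\mathcal Z|\ge\frac54|J|/\varepsilon$. With $|\mathcal Y|\ge|J|/\varepsilon$ we get $N_J\ge\frac94|J|/\varepsilon$.

The cases $k=1$, $k=3$, $k=0$ are all done, so (11) holds for every component $J$. By Step 8 this gives (5). This proves Theorem 1, and with it Corollary 2. $\square$

## 8. Three-chromatic graphs, and a coloring of $M^2(C_{4s+1})$

**Proof of Theorem 3(a).** If $C_N\subset G$, then $M^2(C_N)$ is a subgraph of $M^2(G)$, so Theorem 1 gives the bound. If moreover $(N+54)(\chi_c(G)-2)<\frac94$, then $\chi_c(M^2(G))-4\ge\frac9{4(N+54)}>\chi_c(G)-2$. As $\chi(M^2(G))=5$ and $\chi(G)=3$, this says $\chi(M^2(G))-\chi_c(M^2(G))<\chi(G)-\chi_c(G)$. For the last claim take $G=C_{2q+1}$ with $q\ge2$. The proposed inequality reads $\chi_c(M^2(G))-4\le C(\chi_c(G)-2)$. But $0<\chi_c(G)-2\le\frac1q$, so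
$$\frac{\chi_c(M^2(G))-4}{\chi_c(G)-2}\ge\frac{9q}{4(2q+55)}\longrightarrow\frac98\qquad(q\to\infty),$$
and no $C<\frac98$ can work for all $q$. $\square$

**Proof of Theorem 3(b).** **The coloring.** We color $M^2(C_{4s+1})$ with colors in $\mathbb Z_K$, $K=4s+1$, so that the difference across every edge, in either order, is in $[s,3s+1]$ mod $K$. (This interval is symmetric under negation mod $K$, so one order suffices.) Color $z,w$ with $0$ and $w'$ with $s$; note $z\not\sim w$. Give index $i$ a triple $t_i=(a,b,c)$ and put $v_i\mapsto a$, $u_i,u'_i\mapsto b$, $v'_i\mapsto c$. For $0\le l\le s-1$ let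
$$t_{4l}=(3s+l,\,3s,\,s+l),\qquad t_{4l+1}=(l,\,2s+l,\,s),$$
$$t_{4l+2}=(3s+l+1,\,3s,\,s+l),\qquad t_{4l+3}=(l,\,2s+l+1,\,s),$$
and $t_{4s}=(2s,2s,2s)$. Indices are mod $4s+1$.

**Edges at $z,w,w'$.** All $b$ lie in $[2s,3s]$, so $b-0\in[2s,3s]$ and $b-s\in[s,2s]$. This handles $u_i\sim w,w'$ and $u'_i\sim w,z$. All $c$ lie in $[s,2s]$, which handles $v'_i\sim z$. And $w'-z=s$.

**Edges between consecutive indices.** For consecutive triples $(a,b,c),(a',b',c')$ the pairs needed are $aa',ab',ac',ba',ca',bc',cb'$; the pairs involving $u'$ repeat $ab',ba'$. Consider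
$$X=(3s+e,\,3s,\,s+g),\qquad Y=(l,\,2s+h,\,s),\qquad 0\le l\le s-1,\quad l\le g\le h\le e\le l+1 .$$
The seven differences are
$$a_X-a_Y=3s+e-l,\quad a_X-b_Y=s+e-h,\quad a_X-c_Y=2s+e,\quad b_X-a_Y=3s-l,$$
$$b_X-c_Y=2s,\quad c_X-a_Y=s+g-l,\quad b_Y-c_X=s+h-g .$$
Since $e-l,\ e-h,\ g-l,\ h-g\in\{0,1\}$ and $0\le e\le s$, all lie in $[s,3s+1]$. The pairs $t_{4l}t_{4l+1}$, $t_{4l+1}t_{4l+2}$, $t_{4l+2}t_{4l+3}$, and $t_{4l+3}t_{4l+4}$ (for $l\le s-2$) have this form with $(g,h,e)=(l,l,l)$, $(l,l,l+1)$, $(l,l+1,l+1)$, $(l+1,l+1,l+1)$, respectively. Two pairs remain. For $t_{4s-1}=(s-1,3s,s)$ and $t_{4s}=(2s,2s,2s)$ the differences are $2s-(s-1)=s+1$, $3s-2s=s$ and $2s-s=s$. For $t_{4s}$ and $t_0=(3s,3s,s)$ they are $3s-2s=s$ and $2s-s=s$. So this is a $(4s+1,s)$-coloring, and $\chi_c(M^2(C_{4s+1}))\le4+\frac1s$.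

**All odd $N\ge5$.** For odd $N\ge4s+1$ there is a homomorphism $C_N\to C_{4s+1}$: send $i\mapsto i$ for $0\le i\le4s$, and for $4s<i\le N-1$ send odd $i$ to $0$ and even $i$ to $4s$. The last vertex $N-1$ is even and goes to $4s$, which is adjacent to $0$. By Section 1 this gives $\chi_c(M^2(C_N))\le4+\frac1s$, and we take $s=\lfloor(N-1)/4\rfloor\ge1$. Together with Theorem 1 this is the two-sided bound. For odd $N$ we have $\lfloor(N-1)/4\rfloor\ge(N-3)/4$, so $\chi_c(M^2(C_N))-4=\Theta(1/N)$.

**Graphs with large gap.** Let $\chi(G)=3$ and $\chi(G)-\chi_c(G)\ge1-\frac1{2s}$, that is, $\chi_c(G)\le2+\frac1{2s}=\frac{4s+1}{2s}$. By Bondy–Hell 1990, $G$ is $(k,d)$-colorable whenever $\chi_c(G)\le k/d$, so $G$ has a $(4s+1,2s)$-coloring. Here adjacent vertices have colors differing by $\pm2s$ in $\mathbb Z_{4s+1}$. Since $2s$ is coprime to $4s+1$, the graph on $\mathbb Z_{4s+1}$ joining colors that differ by $\pm2s$ is a cycle of length $4s+1$. So the coloring is a homomorphism $G\to C_{4s+1}$, and $\chi_c(M^2(G))\le\chi_c(M^2(C_{4s+1}))\le4+\frac1s$. As $\chi(M^2(G))=5$,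 we get $\chi(M^2(G))-\chi_c(M^2(G))\ge1-\frac1s$. $\square$
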